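\title{The probabilistic powerdomain of an FS-domain is an FS-domain}

\begin{abstract}
We prove that the dcpo $\mathcal V(D)$ of continuous valuations with values in $[0,1]$ on an FS-domain $D$ is again an FS-domain. The main tool is a Scott-continuous truncation map on $\mathcal V(D)$ that lowers each value $\nu(V)$ by at least a fixed $b>0$, or to zero, and yet stays uniformly close to $\nu$. It removes a small amount of mass from finitely many top points, and the choice of these points depends monotonically on $\nu$ through a finite set of states. The gap $b$ leaves room to round masses to multiples of $1/N$, and this yields finite separation from the identity. The least element of $D$ is not used, and the result carries over to normalized valuations.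
\end{abstract}

\section{The question and the result}\label{sec:intro}

A subset $A$ of a poset is \emph{directed} if it is nonempty and any two elements of $A$ have an upper bound in $A$. A \emph{dcpo} is a poset $(D,\sqsubseteq)$ in which every directed subset $A$ has a supremum $\bigvee A$. The \emph{Scott topology} $\sigma_D$ consists of the upper sets $U$ such that $A\cap U\neq\emptyset$ whenever $A$ is directed and $\bigvee A\in U$; ``open'' always means Scott-open. For example, the complement of ${\downarrow}y=\{x:x\sqsubseteq y\}$ is open. A map between dcpos is \emph{Scott-continuous} if it is monotone and preserves directed suprema; preimages of open sets under such a map are open. Maps are ordered pointwise. The pointwise supremum of a directed family of Scott-continuous maps is Scott-continuous, so directed suprema of such maps are computed pointwise.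

A Scott-continuous map $f:D\to D$ is \emph{finitely separated from the identity} if there is a finite set $M\subseteq D$ such that for every $x\in D$ there is $m\in M$ with $f(x)\sqsubseteq m\sqsubseteq x$. An \emph{FS-domain} is a dcpo $D$ with a least element such that $\mathrm{id}_D$ is the supremum of a directed family of Scott-continuous maps, each finitely separated from the identity. One may read $f$ as a tolerance: up to $f$, every point is approximated from below by one of finitely many points, and the tolerance can be made as fine as we like. A finite poset with a least element is an FS-domain, since the identity itself is separated by $M=D$. So is the interval $[0,1]$: the maps $t\mapsto\max(0,t-b)$ with $b>0$ form a directed family with supremum $\mathrm{id}$, and for $N\ge1/b$ the point $\lfloor Nt\rfloor/N$ lies between $\max(0,t-b)$ and $t$.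

A \emph{continuous valuation} on a dcpo $D$ is a map $\nu:\sigma_D\to[0,1]$ such that
\begin{enumerate}
\item[(i)] $\nu(\emptyset)=0$;
\item[(ii)] $\nu$ is monotone;
\item[(iii)] $\nu$ is modular: $\nu(U)+\nu(V)=\nu(U\cup V)+\nu(U\cap V)$;
\item[(iv)] $\nu$ preserves unions of directed families of open sets: $\nu(\bigcup_iU_i)=\sup_i\nu(U_i)$.
\end{enumerate}
The \emph{probabilistic powerdomain} $\mathcal V(D)$ is the set of continuous valuations, ordered by $\nu\sqsubseteq\mu$ if and only if $\nu(U)\le\mu(U)$ for all open $U$. A valuation distributes a total mass $\nu(D)\le1$ over $D$ and records it on open sets only. The point mass $\delta_x$, with $\delta_x(U)=1$ for $x\in U$ and $\delta_x(U)=0$ otherwise, is a continuous valuation, and so is every combination of continuous valuations with nonnegative coefficients whose values are at most $1$. We have $\delta_x\sqsubseteq\delta_y$ if and only if $x\sqsubseteq y$ (test on the complement of ${\downarrow}y$). Thus a valuation grows when mass is added and also when mass moves upward in $D$.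

The pointwise supremum of a directed family in $\mathcal V(D)$ is a continuous valuation: modularity survives because directed suprema of reals commute with sums, and (iv) survives because suprema commute with suprema. So $\mathcal V(D)$ is a dcpo with pointwise directed suprema, and its least element is the zero valuation $0$.

The category $\mathbf{FS}$ of FS-domains and Scott-continuous maps is known to be cartesian closed, so products and function spaces can be formed inside it. To combine these constructions freely with the passage to valuations, one needs $\mathcal V$ not to lead out of the class either. The following question is posed as open in \cite{slides}: \emph{is $\mathcal V(D)$ an FS-domain for every FS-domain $D$?} The answer is yes.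

\begin{theorem}\label{thm:main}
For every FS-domain $D$, the probabilistic powerdomain $\mathcal V(D)$ is an FS-domain.
\end{theorem}

Consequently the probabilistic powerdomain construction is closed on the cartesian closed category $\mathbf{FS}$. The proof gives two complements.

\begin{theorem}\label{thm:complements}
\begin{enumerate}
\item[(a)] If $D$ is a dcpo, with or without a least element, whose identity is the supremum of a directed family of Scott-continuous maps finitely separated from the identity, then $\mathcal V(D)$ is an FS-domain.
\item[(b)] If $D$ is an FS-domain, then $\mathcal V_1(D)=\{\nu\in\mathcal V(D):\nu(D)=1\}$ is an FS-domain.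
\end{enumerate}
\end{theorem}

Section~\ref{sec:finite} isolates the difficulty on finite posets and shows the solution on three points. Sections~\ref{sec:good} and~\ref{sec:round} prepare the approximating maps on $D$ and the rounding of masses. Section~\ref{sec:trunc} constructs the truncation, which is the heart of the proof. Section~\ref{sec:proof} proves Theorem~\ref{thm:complements}(a), which contains Theorem~\ref{thm:main}, and Section~\ref{sec:normal} proves Theorem~\ref{thm:complements}(b).

\section{Finite posets: rounding needs a gap}\label{sec:finite}

Let $D$ be a finite poset with $n$ points. Every upper set is open, and every valuation has the form $\nu=\sum_xp_x\delta_x$ with masses $p_x\ge0$ and $\sum_xp_x\le1$. (This follows from Lemma~\ref{lem:extend} below; for the posets in this section it is immediate from modularity.) For one point, $\mathcal V(D)=[0,1]$, which is an FS-domain. This suggests the answer yes, and it suggests a method. The valuations whose masses are multiples of $1/N$ form a finite set, and $\mu=\sum_x\frac1N\lfloor Np_x\rfloor\delta_x$ satisfies $\nu(V)-n/N\le\mu(V)\le\nu(V)$ for all open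 $V$. The rounding $\nu\mapsto\mu$ is not Scott-continuous, already for $n=1$, but it does not have to be. It is enough to find, for each $\varepsilon>0$, a number $b>0$ and a Scott-continuous \emph{truncation} $T:\mathcal V(D)\to\mathcal V(D)$ with
\begin{equation}\label{eq:wish}
\nu(V)-\varepsilon\ \le\ T(\nu)(V)\ \le\ \max(0,\nu(V)-b)\qquad\text{for all $\nu$ and all open $V$.}
\end{equation}
For $N\ge n/b$ the upper bound gives $T(\nu)\sqsubseteq\mu\sqsubseteq\nu$, so $T$ is finitely separated from the identity. The truncations form a directed family, because one with $\varepsilon\le\min(b_1,b_2)$ lies above two given ones with gaps $b_1,b_2$, and by the lower bound their supremum is the identity.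

The obvious candidates for $T$ fail.
\begin{itemize}
\item \emph{Scaling.} The map $\nu\mapsto(1-\varepsilon)\nu$ has no uniform gap. On $[0,1]$ it is not finitely separated from the identity: for small $t>0$ the interval $[(1-\varepsilon)t,t]$ misses any given finite set.
\item \emph{Truncating values.} The function $V\mapsto\max(0,\nu(V)-b)$ is monotone in $\nu$, and it is a valuation when $D$ is a chain, because modularity is vacuous for nested sets. For incomparable $x,y$ forming an antichain and $\nu=\frac12\delta_x+\frac12\delta_y$ it is not modular: $(\frac12-b)+(\frac12-b)\ne(1-b)+0$.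
\item \emph{Truncating masses.} The map $\sum_xp_x\delta_x\mapsto\sum_x\max(0,p_x-b)\delta_x$ produces valuations, and it is monotone when $D$ is an antichain, because the order is then coordinatewise. On the chain $\bot\sqsubset\top$ it is not monotone: $\delta_\bot\sqsubseteq\frac12\delta_\bot+\frac12\delta_\top$, but the images have total masses $1-b>1-2b$.
\end{itemize}

On the chain $\bot\sqsubset\top$, truncating values removes mass $b$ from $\top$ if $p_\top\ge b$; otherwise it empties $\top$ and takes the rest from $\bot$. This suggests a rule for all posets: discard an upper part of $D$ that carries little mass, keep the remaining lower set $L$, and remove mass from each maximal point of $L$. An open set that meets $L$ contains a maximal point of $L$ and so loses mass, and an open set that misses $L$ is emptied. Two things threaten monotonicity. The number of maximal points changes with $L$, and the discarded mass changes with $\nu$. Both are visible on three points.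

\begin{example}\label{ex:three}
Let $D=\{\bot,x,y\}$ with $\bot\sqsubset x$ and $\bot\sqsubset y$. A valuation is a triple $(p,q,t)=(\nu(\{x\}),\nu(\{y\}),\nu(D))$ with $p,q\ge0$ and $p+q\le t\le1$. Its value on $\{x,y\}$ is $p+q$, so the order is coordinatewise in $(p,q,t)$.

First, $\delta_\bot\sqsubseteq\frac12\delta_x+\frac12\delta_y$. The smaller valuation has one top point and the larger has two, so removing the same amount from each top point is not monotone. The amount must be larger for smaller $L$, and we let it grow geometrically: $b_L=b\,2^{|D\setminus L|}$. Second, let $L=\{\bot,x\}$. If we discard the mass $q$ and remove a constant $c$ from $x$, the total becomes $t-q-c$, which decreases when mass moves up from $\bot$ to $y$. So the discarded mass must be given back, and we give it to the maximal points of $L$.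

The rule is now as follows. Let $r_L$ be the mass outside $L$, and call $L$ admissible if $r_L\le b_L$. Take the least admissible lower set $L$, restrict $\nu$ to $L$, and remove $2b_L-r_L$ from each maximal point of $L$. The result $T(\nu)$, as a triple, is:
\[
\begin{array}{c|l|l}
L&\text{condition on }(p,q,t)&T(\nu)\\ \hline
\emptyset& t\le8b&(0,\ 0,\ 0)\\
\{\bot\}& t>8b,\ p+q\le4b&(0,\ 0,\ t-8b)\\
\{\bot,x\}& t>8b,\ p+q>4b,\ q\le2b&(p+q-4b,\ 0,\ t-4b)\\
\{\bot,y\}& t>8b,\ p+q>4b,\ p\le2b&(0,\ p+q-4b,\ t-4b)\\
D& t>8b,\ p>2b,\ q>2b&(p-2b,\ q-2b,\ t-4b)
\end{array}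
\]
The third and fourth rows exclude each other, since $p,q\le2b$ forces $p+q\le4b$; this is why a least admissible set exists. In each row the entries are nonnegative precisely because the next smaller lower sets are not admissible, and the first two entries sum to at most the third, so $T(\nu)$ is a valuation. The bounds \eqref{eq:wish} hold with $\varepsilon=8b$; the one entry that needs a look is $p+q-4b\le p-2b$ in the third row, and its mirror image in the fourth. Within a row $T$ is monotone. If $\nu\sqsubseteq\nu'$, then a set admissible for $\nu'$ is admissible for $\nu$, so $L$ can only grow. From $\{\bot\}$ to a larger set we need $t-8b\le t'-4b$, and from $\{\bot,x\}$ to $D$ we need $p+q-4b\le p'-2b$ and $t-4b\le t'-4b$; all three hold. Finally, $T$ jumps where $p+q$ passes $4b$, but the jump occurs strictly after the threshold. Scott-continuity asks only for continuity from below, and along an increasing family the row is eventually that of the supremum.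
\end{example}

On this particular poset one could also truncate $p$, $q$ and $t$ separately by $b$. The merit of the rule in Example~\ref{ex:three} is that it makes no use of the shape of the poset. We now carry it over to FS-domains.

\section{Good maps on $D$}\label{sec:good}

If $D=\emptyset$, then $\mathcal V(D)$ is a single point, which is an FS-domain. So, through Section~\ref{sec:proof}, we assume only the following:
\begin{quote}
$D$ is a nonempty dcpo, and $\mathcal F$ is a directed family of Scott-continuous maps $D\to D$, each finitely separated from the identity, with supremum $\mathrm{id}$.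
\end{quote}
For a Scott-continuous $h:D\to D$ we write $h^{-j}V=(h^j)^{-1}(V)$ and $h_*\nu(V)=\nu(h^{-1}V)$. Since $h^{-1}$ preserves open sets, unions and intersections, $h_*\nu\in\mathcal V(D)$; since directed suprema in $\mathcal V(D)$ are pointwise, $h_*$ is Scott-continuous.

A separating set $M$ will play the role of the finite poset. We must measure how much mass lies above a point $m\in M$, but the set $\{x:m\sqsubseteq x\}$ need not be open, so $\nu$ need not be defined on it. The way-below relation supplies an open substitute. Recall that $x\ll y$ means: whenever $A$ is directed and $y\sqsubseteq\bigvee A$, there is $a\in A$ with $x\sqsubseteq a$. Then $x\ll y$ implies $x\sqsubseteq y$ (take $A=\{y\}$), and $u\sqsubseteq x\ll y\sqsubseteq v$ implies $u\ll v$. Put $\Uparrow m=\{x:m\ll x\}$. If an open set $V$ contains $m$, then $\Uparrow m\subseteq V$.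

Call a Scott-continuous map $h:D\to D$ \emph{good}, with set $M$, if $M\subseteq D$ is finite and
\begin{equation}\label{eq:good}
\text{for every $x\in D$ there is $m\in M$ with}\quad h(x)\sqsubseteq m\ll x .
\end{equation}
Then $M\neq\emptyset$, and $h\sqsubseteq\mathrm{id}$, so $h^{-1}V\subseteq V$ for every open $V$.

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(a)] If $f$ is finitely separated from the identity, then $f(x)\ll x$ for all $x\in D$.
\item[(b)] For every $m\in D$ the set $\Uparrow m$ is open.
\item[(c)] Every map in $\mathcal H=\{f^2:f\in\mathcal F\}$ is good.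
\item[(d)] Every open $V$ is the union of the directed family $\{h^{-2}V:h\in\mathcal H\}$.
\item[(e)] For $h_1,h_2\in\mathcal H$ there is $h\in\mathcal H$ with $h_1\sqsubseteq h^2$ and $h_2\sqsubseteq h^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $M$ separate $f$ from the identity, and let $A$ be directed with $x\sqsubseteq\bigvee A$. For $a\in A$ pick $m_a\in M$ with $f(a)\sqsubseteq m_a\sqsubseteq a$, and let $A_m=\{a:m_a=m\}$. Some $A_m$ is cofinal in $A$: otherwise each $m\in M$ has an $a_m\in A$ below no element of $A_m$, and an upper bound in $A$ of the finitely many $a_m$ lies in no $A_m$. Fix $m$ with $A_m$ cofinal. Then $f(a)\sqsubseteq m$ for all $a\in A$, so $f(\bigvee A)=\bigvee_af(a)\sqsubseteq m$. Also $m\sqsubseteq a$ for any $a\in A_m$. Hence $f(x)\sqsubseteq f(\bigvee A)\sqsubseteq m\sqsubseteq a$.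

(b) The set $\Uparrow m$ is an upper set. Let $A$ be directed with $m\ll\bigvee A$. The set $\{f(a):f\in\mathcal F,\ a\in A\}$ is directed with supremum $\bigvee A$, so $m\sqsubseteq f(a)$ for some $f$ and $a$. By (a), $m\sqsubseteq f(a)\ll a$, so $a\in\Uparrow m$.

(c) Let $M$ separate $f$. Separation at the point $f(x)$ gives $m\in M$ with $f^2(x)\sqsubseteq m\sqsubseteq f(x)$, and $f(x)\ll x$ by (a).

(d) If $f\sqsubseteq g$, then $f^k\sqsubseteq g^k$, so $\{f^k:f\in\mathcal F\}$ is directed for each $k\ge1$. Its supremum is $\mathrm{id}$, by induction on $k$: if $e\in\mathcal F$ is above $f$ and $g$, then $f\circ g^k\sqsubseteq e^{k+1}\sqsubseteq\mathrm{id}$, and $\bigvee_f\bigvee_gf(g^k(x))=\bigvee_ff(x)=x$. Take $k=4$, so that $\{h^2:h\in\mathcal H\}$ is directed with supremum $\mathrm{id}$. The sets $h^{-2}V\subseteq V$ then form a directed family, and if $x\in V$, then $x=\bigvee_hh^2(x)$ gives $h^2(x)\in V$ for some $h$.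

(e) Let $h_j=f_j^2$ with $f_j$ separated by $M_j$. For $m\in M_j$ we have $f_j(m)\ll m=\bigvee_hh^2(m)$, so $f_j(m)\sqsubseteq h^2(m)$ for some $h\in\mathcal H$. There are finitely many pairs $(j,m)$ and the maps $h^2$ form a directed family, so one $h$ serves for all pairs. Given $x$, choose $m\in M_j$ with $f_j(x)\sqsubseteq m\sqsubseteq x$. Then $h_j(x)=f_j(f_j(x))\sqsubseteq f_j(m)\sqsubseteq h^2(m)\sqsubseteq h^2(x)$.
\end{proof}

\section{Rounding a valuation}\label{sec:round}

To round $\nu$ we move its mass onto $M$: we cut $D$ into pieces, one for each $m\in M$, and put the mass of each piece on its point. The pieces are Boolean combinations of open sets, so $\nu$ must first be extended to such sets.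

\begin{lemma}\label{lem:extend}
Let $\nu\in\mathcal V(D)$, and let $\mathcal B$ be the Boolean algebra of subsets of $D$ generated by the open sets. There is a finitely additive $\bar\nu:\mathcal B\to[0,1]$ with $\bar\nu(U)=\nu(U)$ for all open $U$.
\end{lemma}

\begin{proof}
We first show that on finitely many open sets $\nu$ agrees with a finite sum of point masses. Let $\Lambda$ be the lattice of sets generated by finitely many given open sets together with $\emptyset$ and $D$. It is finite, since its members are unions of intersections of generators. Let $\emptyset=W_0\subsetneq W_1\subsetneq\dots\subsetneq W_k=D$ be a maximal chain in $\Lambda$. Pick $x_i\in W_i\setminus W_{i-1}$ and put $p_i=\nu(W_i)-\nu(W_{i-1})\ge0$. Let $U\in\Lambda$, with indicator function $1_U$. The set $(U\cap W_i)\cup W_{i-1}\in\Lambda$ lies between $W_{i-1}$ and $W_i$, so by maximality it equals one of them, and it equals $W_i$ exactly when it contains $x_i$, that is, when $x_i\in U$. Modularity for the pair $U\cap W_i$, $W_{i-1}$ gives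
\[
\nu(U\cap W_i)-\nu(U\cap W_{i-1})=\nu\bigl((U\cap W_i)\cup W_{i-1}\bigr)-\nu(W_{i-1})=p_i\,1_U(x_i).
\]
Summing over $i$, we get $\nu(U)=\sum_ip_i1_U(x_i)$ for all $U\in\Lambda$.

Let $S$ be the real linear span of the functions $1_U$ with $U$ open. It contains $1=1_D$ and is closed under products, because $1_U1_V=1_{U\cap V}$. Hence the sets $C$ with $1_C\in S$ are closed under complement and intersection, and they include all of $\mathcal B$. For $C\in\mathcal B$ write $1_C=\sum_ja_j1_{U_j}$ and define $\bar\nu(C)=\sum_ja_j\nu(U_j)$. Given two such representations, apply the first paragraph to all open sets that occur in them. Each representation then yields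
\[
\sum_ja_j\nu(U_j)=\sum_ip_i\sum_ja_j1_{U_j}(x_i)=\sum_ip_i1_C(x_i)\ge0 ,
\]
so $\bar\nu$ is well defined and nonnegative. It is additive because $1_{C\cup C'}=1_C+1_{C'}$ for disjoint $C,C'$. Therefore it is monotone, and $\bar\nu(C)\le\bar\nu(D)=\nu(D)\le1$.
\end{proof}

\begin{lemma}[Rounding]\label{lem:round}
Let $h$ be good with set $M=\{m_1,\dots,m_n\}$, let $N\ge1$ be an integer, and let $\mathcal M_N\subseteq\mathcal V(D)$ be the finite set of all $\sum_i\frac{k_i}N\delta_{m_i}$ with integers $k_i\ge0$ and $\sum_ik_i\le N$. For every $\nu\in\mathcal V(D)$ there is $\mu\in\mathcal M_N$ with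
\[
\nu(h^{-1}V)-\tfrac nN\ \le\ \mu(V)\ \le\ \nu(V)\qquad\text{for all open $V$.}
\]
\end{lemma}

\begin{proof}
Put $E_i=\Uparrow m_i\cap h^{-1}({\downarrow}m_i)$ and $C_i=E_i\setminus\bigcup_{j<i}E_j$. Each $E_i$ is the intersection of an open set and a closed set, so $C_i\in\mathcal B$. The $C_i$ are pairwise disjoint, and they cover $D$ by \eqref{eq:good}. Put $\mu=\sum_i\frac1N\lfloor N\bar\nu(C_i)\rfloor\delta_{m_i}$. Since $\sum_i\bar\nu(C_i)=\nu(D)\le1$, we have $\mu\in\mathcal M_N$. Let $V$ be open and $C=\bigcup_{m_i\in V}C_i$. Then $\bar\nu(C)-\frac nN\le\mu(V)\le\bar\nu(C)$, so it suffices to show $h^{-1}V\subseteq C\subseteq V$. If $m_i\in V$, then $C_i\subseteq\Uparrow m_i\subseteq V$. If $x\in h^{-1}V$ and $x\in C_i$, then $h(x)\sqsubseteq m_i$, so $m_i\in V$ and $x\in C$.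
\end{proof}

\section{The truncation}\label{sec:trunc}

\begin{proposition}\label{prop:trunc}
Let $h$ be good with set $M$, and let $\varepsilon\in(0,1)$. There are $b>0$ and a Scott-continuous map $T:\mathcal V(D)\to\mathcal V(D)$ such that for all $\nu$ and all open $V$
\[
\nu(h^{-1}V)-\varepsilon\ \le\ T(\nu)(V)\ \le\ \max(0,\nu(V)-b).
\]
\end{proposition}

The proof occupies this section. Let $n=|M|\ge1$ and
\[
\lambda=\frac\varepsilon2,\qquad B=1+\frac{2n}\lambda,\qquad b=\frac{\varepsilon}{4nB^n}.
\]
The ratio $B$ replaces the ratio $2$ of Example~\ref{ex:three}. We use three properties of it, all consequences of $\lambda<1$ and $n\ge1$: $B\ge2$ gives a least admissible set, $\frac\lambda n(B-1)=2$ gives nonnegative masses, and $B\ge2n$ gives monotonicity when the state changes. The choice of $b$ makes $2nbB^n=\varepsilon/2$.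

\subsection*{Putting mass on $M$}
We want to remove mass from points of $M$, but $\nu$ may have none there: its mass may be spread over $\Uparrow m$. The partition in Lemma~\ref{lem:round} moves all mass onto $M$, but the map sending $C_i$ to $m_i$ has no reason to be monotone. What does depend monotonically on $\nu$ is the number $\nu(\Uparrow m)$. So we copy a small fraction of it onto $m$, and we push the bulk of $\nu$ down along $h$:
\[
\Phi(\nu)=(1-\lambda)\,h_*\nu+\frac\lambda n\sum_{m\in M}\nu(\Uparrow m)\,\delta_m,
\]
that is,
\begin{equation}\label{eq:phi}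
\Phi(\nu)(V)=(1-\lambda)\,\nu(h^{-1}V)+\frac\lambda n\sum_{m\in M\cap V}\nu(\Uparrow m).
\end{equation}
In \eqref{eq:phi}, $\nu$ is evaluated at open subsets of $V$, with nonnegative coefficients whose sum is $c_V=1-\lambda+\frac\lambda n|M\cap V|\le1$. Hence $\Phi$ is monotone and, using $\nu\le1$ on the left,
\begin{equation}\label{eq:phibounds}
\nu(h^{-1}V)-\lambda\ \le\ \Phi(\nu)(V)\ \le\ \nu(V).
\end{equation}

\subsection*{States}
A \emph{state} is a lower subset $L$ of the finite poset $M$. For a state $L$ put
\[
b_L=b\,B^{|M\setminus L|},\qquad U_L=\bigcup_{m\in M\setminus L}\Uparrow m,\qquad r_L(\nu)=\nu(U_L),\qquad \nu_L(V)=\nu(V\cup U_L)-\nu(U_L).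
\]
The open set $U_L$ is the upper part to be discarded, $r_L(\nu)$ is its mass, and $\nu_L$ is what remains. Since $V\mapsto V\cup U_L$ preserves binary unions, binary intersections and directed unions and sends $\emptyset$ to $U_L$, the function $\nu_L$ is a continuous valuation. It vanishes on open subsets of $U_L$. By modularity $\nu_L(V)=\nu(V)-\nu(V\cap U_L)$, so $\nu(V)-r_L(\nu)\le\nu_L(V)\le\nu(V)$ for all open $V$. Inserting this in \eqref{eq:phi} and using $c_V\le1$, we get
\begin{equation}\label{eq:phiL}
\Phi(\nu)(V)-r_L(\nu)\ \le\ \Phi(\nu_L)(V)\ \le\ \Phi(\nu)(V).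
\end{equation}
Call $L$ \emph{admissible for $\nu$} if $r_L(\nu)\le b_L$. Let $\max L$ be the set of maximal elements of $L$.

\begin{lemma}\label{lem:states}
\begin{enumerate}
\item[(a)] For every $\nu$ there is a least admissible state $L(\nu)$.
\item[(b)] If $\nu\sqsubseteq\mu$, then $L(\nu)\subseteq L(\mu)$.
\item[(c)] If $(\nu_i)$ is directed with supremum $\nu$, there is $i_0$ with $L(\nu_i)=L(\nu)$ for all $\nu_i\sqsupseteq\nu_{i_0}$.
\item[(d)] If $L=L(\nu)$ and $m\in\max L$, then $\frac\lambda n\,\nu_L(\Uparrow m)>2b_L$.
\end{enumerate}
\end{lemma}

\begin{proof}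
(a) The state $M$ is admissible because $U_M=\emptyset$. There are finitely many states, so it suffices to show that the intersection $L$ of two admissible states $L_1,L_2$ is admissible. If they are comparable, $L$ is one of them. Otherwise $L\subsetneq L_j$, so $b_{L_j}\le b_L/B$ for $j=1,2$. Also $U_L=U_{L_1}\cup U_{L_2}$, and modularity gives $r_L(\nu)\le r_{L_1}(\nu)+r_{L_2}(\nu)\le2b_L/B\le b_L$.

(b) A state admissible for $\mu$ is admissible for $\nu$. In particular $L(\mu)$ is admissible for $\nu$.

(c) A state admissible for $\nu$ is admissible for every $\nu_i$. If $L$ is not admissible for $\nu$, then $\sup_i\nu_i(U_L)=\nu(U_L)>b_L$, and as the inequality is strict, some $\nu_i$ has $\nu_i(U_L)>b_L$. Take $\nu_{i_0}$ above these finitely many $\nu_i$. Every $\nu_i\sqsupseteq\nu_{i_0}$ has the same admissible states as $\nu$.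

(d) The set $L'=L\setminus\{m\}$ is a state and a proper subset of $L(\nu)$, so it is not admissible. Since $U_{L'}=U_L\cup\Uparrow m$ and $b_{L'}=Bb_L$, this says $\nu(U_L\cup\Uparrow m)>Bb_L$. Hence $\nu_L(\Uparrow m)>Bb_L-r_L(\nu)\ge(B-1)b_L=\frac{2n}\lambda b_L$.
\end{proof}

Admissibility says that little is discarded; by (d), minimality says that every top point of $L(\nu)$ has enough mass above it to pay for the removal.

\subsection*{The map $T$}
For a state $L$ and an open set $V$ let $k_L(V)=|V\cap\max L|\le n$. Since $L$ is finite and $V$ is an upper set, $k_L(V)=0$ if and only if $V\cap L=\emptyset$. Define a real-valued function on open sets by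
\[
T_L(\nu)(V)=\Phi(\nu_L)(V)-\bigl(2b_L-r_L(\nu)\bigr)\,k_L(V),
\qquad\text{and put}\qquad T(\nu)=T_{L(\nu)}(\nu).
\]
Thus we discard $U_L$, apply $\Phi$, and remove $2b_L-r_L(\nu)$ from each point of $\max L$. The term $r_L(\nu)$ gives the discarded mass back, and the factor $2$ ensures that at least $b_L$ is still removed when $L$ is admissible.

\begin{lemma}[A fixed state]\label{lem:fixed}
Let $L$ be a state and $V$ an open set.
\begin{enumerate}
\item[(a)] If $V\cap L=\emptyset$, then $T_L(\nu)(V)=0$ for every $\nu$.
\item[(b)] The function $\nu\mapsto T_L(\nu)(V)$ is monotone and preserves directed suprema.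
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $k_L(V)=0$, so by \eqref{eq:phi} it suffices to show that $h^{-1}V$ and the sets $\Uparrow m$ with $m\in M\cap V$ lie in $U_L$. If $m\in M\cap V$, then $m\notin L$ and $\Uparrow m\subseteq U_L$. If $h(x)\in V$, choose $m\in M$ with $h(x)\sqsubseteq m\ll x$; then $m\in M\cap V$ and $x\in\Uparrow m\subseteq U_L$.

(b) By (a) we may assume $k=k_L(V)\ge1$. Substituting the definition of $\nu_L$ in \eqref{eq:phi} gives
\[
T_L(\nu)(V)=(1-\lambda)\,\nu(h^{-1}V\cup U_L)+\frac\lambda n\sum_{m\in M\cap V}\nu(\Uparrow m\cup U_L)+(k-c_V)\,\nu(U_L)-2b_Lk .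
\]
Here $k-c_V\ge0$, because $k\ge1\ge c_V$. So $T_L(\nu)(V)$ is a combination, with nonnegative coefficients independent of $\nu$, of values of $\nu$ at fixed open sets, minus a constant.
\end{proof}

Part (a) is the reason for $h_*$ in $\Phi$. An open set $V$ that misses $L$ need not lie in $U_L$, for it may contain no point of $M$ at all; but $h^{-1}V$ does lie in $U_L$. Part (b) is the reason for giving $r_L(\nu)$ back: without it the coefficient of $\nu(U_L)$ would be $-c_V<0$.

\begin{lemma}[Bounds]\label{lem:bounds}
Let $\nu\in\mathcal V(D)$ and $L=L(\nu)$. Then $T(\nu)\in\mathcal V(D)$, and for all open $V$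
\begin{align}
T(\nu)(V)&\le\Phi(\nu)(V)-b_L\qquad\text{if }V\cap L\neq\emptyset,\label{eq:upper}\\
T(\nu)(V)&\ge\Phi(\nu)(V)-2nb_L.\label{eq:lower}
\end{align}
\end{lemma}

\begin{proof}
Write $r=r_L(\nu)$, so $0\le r\le b_L$. If $V\cap L\ne\emptyset$, then $k_L(V)\ge1$ and $2b_L-r\ge b_L$, so \eqref{eq:upper} follows from the right half of \eqref{eq:phiL}. For any $V$, the left half of \eqref{eq:phiL} and $k_L(V)\le n$ give
\[
T(\nu)(V)\ge\Phi(\nu)(V)-r-n(2b_L-r)=\Phi(\nu)(V)-2nb_L+(n-1)r ,
\]
which implies \eqref{eq:lower}. As a function of $V$,
\[
T(\nu)=(1-\lambda)\,h_*\nu_L+\sum_{m\in M}a_m\delta_m ,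
\]
where $a_m=\frac\lambda n\nu_L(\Uparrow m)-(2b_L-r)$ for $m\in\max L$ and $a_m=\frac\lambda n\nu_L(\Uparrow m)$ otherwise. By Lemma~\ref{lem:states}(d) all $a_m$ are nonnegative. So $T(\nu)$ is a combination of continuous valuations with nonnegative coefficients. Its values are at most $1$ by \eqref{eq:upper}, \eqref{eq:phibounds} and Lemma~\ref{lem:fixed}(a).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:trunc}]
\emph{The two inequalities.} Let $L=L(\nu)$, and note $b\le b_L\le bB^n$. If $V\cap L=\emptyset$, then $T(\nu)(V)=0$ by Lemma~\ref{lem:fixed}(a). Otherwise \eqref{eq:upper} and \eqref{eq:phibounds} give $T(\nu)(V)\le\nu(V)-b$. This is the upper bound. By \eqref{eq:lower} and \eqref{eq:phibounds}, $T(\nu)(V)\ge\nu(h^{-1}V)-\lambda-2nbB^n=\nu(h^{-1}V)-\varepsilon$.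

\emph{Monotonicity.} Let $\nu\sqsubseteq\mu$, $L=L(\nu)$ and $L'=L(\mu)$, so $L\subseteq L'$ by Lemma~\ref{lem:states}(b). If $L=L'$, use Lemma~\ref{lem:fixed}(b). Let $L\subsetneq L'$; then $b_L\ge Bb_{L'}\ge2nb_{L'}$. The two values are now given by different formulas, and we compare them through $\Phi$, which does not depend on the state: the least that is removed in state $L$ is at least the most that is removed in state $L'$. Precisely, if $V\cap L\neq\emptyset$, then \eqref{eq:upper} for $\nu$, monotonicity of $\Phi$, and \eqref{eq:lower} for $\mu$ give
\[
T(\nu)(V)\le\Phi(\nu)(V)-b_L\le\Phi(\mu)(V)-2nb_{L'}\le T(\mu)(V).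
\]
If $V\cap L=\emptyset$, then $T(\nu)(V)=0\le T(\mu)(V)$.

\emph{Directed suprema.} Let $(\nu_i)$ be directed with supremum $\nu$, let $L=L(\nu)$, and take $i_0$ as in Lemma~\ref{lem:states}(c). The $\nu_i\sqsupseteq\nu_{i_0}$ form a cofinal directed subfamily on which $T=T_L$. By Lemma~\ref{lem:fixed}(b), $T(\nu)(V)=T_L(\nu)(V)$ is the supremum of $T(\nu_i)(V)$ over this subfamily, and by monotonicity of $T$ this is the supremum over the whole family.
\end{proof}

\section{Approximating the identity of $\mathcal V(D)$}\label{sec:proof}

The truncation leaves a gap below $\nu(V)$, while the rounded valuation of Lemma~\ref{lem:round} is only known to be close to $\nu(h^{-1}V)$. We therefore truncate $h_*\nu$ instead of $\nu$.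

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:complements}(a)]
For each $h\in\mathcal H$ fix a set $M$ as in \eqref{eq:good}. For $h\in\mathcal H$ and $\varepsilon\in(0,1)$ let $T_{h,\varepsilon}$ and $b=b(h,\varepsilon)$ be as in Proposition~\ref{prop:trunc}, and put $F_{h,\varepsilon}=T_{h,\varepsilon}\circ h_*$. This is a Scott-continuous self-map of $\mathcal V(D)$. The proposition, applied to $h_*\nu$, gives for all $\nu$ and all open $V$
\begin{equation}\label{eq:F}
\nu(h^{-2}V)-\varepsilon\ \le\ F_{h,\varepsilon}(\nu)(V)\ \le\ \max\bigl(0,\nu(h^{-1}V)-b\bigr).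
\end{equation}
The rest of the proof uses nothing about $F_{h,\varepsilon}$ except \eqref{eq:F}; the constructions for different pairs $(h,\varepsilon)$ need not be compatible in any other way.

\emph{Finite separation.} Let $n=|M|$ and fix an integer $N\ge n/b$. Given $\nu$, take $\mu\in\mathcal M_N$ as in Lemma~\ref{lem:round}. Then $\mu\sqsubseteq\nu$, and $\mu(V)\ge\max(0,\nu(h^{-1}V)-b)\ge F_{h,\varepsilon}(\nu)(V)$ for all open $V$. So the finite set $\mathcal M_N$, which does not depend on $\nu$, separates $F_{h,\varepsilon}$ from the identity.

\emph{Directedness.} The family is nonempty. Let $(h_j,\varepsilon_j)$ be given with $b_j=b(h_j,\varepsilon_j)$, $j=1,2$. By Lemma~\ref{lem:good}(e) there is $h\in\mathcal H$ with $h_j\sqsubseteq h^2$, and then $h_j^{-1}V\subseteq h^{-2}V$ for every open $V$, since $V$ is an upper set. Choose $\varepsilon\in(0,1)$ with $\varepsilon\le\min(b_1,b_2)$. By \eqref{eq:F}, for $j=1,2$,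
\[
F_{h,\varepsilon}(\nu)(V)\ge\max\bigl(0,\nu(h^{-2}V)-\varepsilon\bigr)\ge\max\bigl(0,\nu(h_j^{-1}V)-b_j\bigr)\ge F_{h_j,\varepsilon_j}(\nu)(V).
\]

\emph{Supremum.} Finite separation gives $F_{h,\varepsilon}\sqsubseteq\mathrm{id}$. By \eqref{eq:F}, Lemma~\ref{lem:good}(d) and property (iv) of $\nu$,
\[
\sup_{h,\varepsilon}F_{h,\varepsilon}(\nu)(V)\ge\sup_{h,\varepsilon}\bigl(\nu(h^{-2}V)-\varepsilon\bigr)=\sup_h\nu(h^{-2}V)=\nu(V).
\]

So $\mathrm{id}_{\mathcal V(D)}$ is the supremum of the directed family $\{F_{h,\varepsilon}\}$ of Scott-continuous maps, each finitely separated from the identity, and $\mathcal V(D)$ is a dcpo with least element $0$. Hence $\mathcal V(D)$ is an FS-domain. Only the standing assumption of Section~\ref{sec:good} was used, and the case $D=\emptyset$ was settled there. This proves Theorem~\ref{thm:complements}(a), and Theorem~\ref{thm:main} is the case in which $D$ has a least element.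
\end{proof}

\begin{remark}
Finiteness of the separating sets enters through Lemma~\ref{lem:good}, the finiteness of the set of states, the constants $B$ and $b$, and the rounding error $n/N$. Modularity of $\nu$ is used for $\bar\nu$, for $\nu_L$, and for the least admissible state. The bound $\nu\le1$ makes $\mathcal M_N$ finite and bounds the loss in \eqref{eq:phibounds} by $\lambda$. Apart from keeping the constructed valuations inside $\mathcal V(D)$, property (iv) is used only in the last step, to recover $\nu(V)$ from the values $\nu(h^{-2}V)$.
\end{remark}

\section{Normalized valuations}\label{sec:normal}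

The maps $F_{h,\varepsilon}$ destroy mass, so they do not preserve $\mathcal V_1(D)$. When $D$ has a least element $\bot$, the lost mass can be placed on $\bot$, where no open set other than $D$ sees it.

\begin{proof}[Proof of Theorem~\ref{thm:complements}(b)]
The only open set containing $\bot$ is $D$, because open sets are upper sets. So $\delta_\bot(V)=0$ for $V\ne D$, and $\delta_\bot$ is the least element of $\mathcal V_1(D)$. Directed suprema in $\mathcal V(D)$ are pointwise, so $\mathcal V_1(D)$ is closed under them and is a dcpo. Define $\rho(\nu)=\nu+(1-\nu(D))\delta_\bot$. This is a continuous valuation with $\rho(\nu)(V)=\nu(V)$ for $V\neq D$ and $\rho(\nu)(D)=1$. These formulas show that $\rho:\mathcal V(D)\to\mathcal V_1(D)$ is Scott-continuous and is the identity on $\mathcal V_1(D)$.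

Let $F$ range over the family $\{F_{h,\varepsilon}\}$ of Section~\ref{sec:proof}. The maps $\rho F|_{\mathcal V_1(D)}$ are Scott-continuous self-maps of $\mathcal V_1(D)$. They form a directed family, and $\bigvee_F\rho F(\nu)=\rho(\bigvee_FF(\nu))=\rho(\nu)=\nu$ for $\nu\in\mathcal V_1(D)$. If the finite set $\mathcal M$ separates $F$ from the identity and $\nu\in\mathcal V_1(D)$, choose $\mu\in\mathcal M$ with $F(\nu)\sqsubseteq\mu\sqsubseteq\nu$. Then $\rho F(\nu)\sqsubseteq\rho(\mu)\sqsubseteq\rho(\nu)=\nu$, so the finite set $\rho(\mathcal M)$ separates $\rho F|_{\mathcal V_1(D)}$ from the identity.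
\end{proof}

\begin{remark}
Here the least element cannot be dropped. For the two-point antichain $D=\{x,y\}$, the poset $\mathcal V_1(D)=\{p\delta_x+(1-p)\delta_y:0\le p\le1\}$ is an infinite antichain. The only map below the identity is the identity, and no finite set separates it from itself.
\end{remark}

\begin{thebibliography}{1}
\bibitem{slides}
\emph{Some Topics In Domain Theory},
\texttt{https://math.nmsu.edu/blast-2021/slides/Jung.pdf}.
\end{thebibliography}
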